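# The bridge between algebraic entropy on a group and uniform entropy on its dual

## 1. The equality $h_A(\phi)=h_U(\widehat\phi)$

Let $G$ be a locally compact abelian (LCA) group with Haar measure $\mu$, and let $\mathcal C(G)$ be the family of compact neighbourhoods of $0$ in $G$. For a continuous endomorphism $\phi$ of $G$, $U\in\mathcal C(G)$ and $n\ge 1$ write
$$T_n(U)=U+\phi(U)+\dots+\phi^{n-1}(U),\qquad C_n(\phi,U)=U\cap\phi^{-1}(U)\cap\dots\cap\phi^{-(n-1)}(U).$$
The algebraic entropy (Peters; Virili) of $\phi$ is
$$h_A(\phi)=\sup_{U\in\mathcal C(G)}\ \limsup_{n\to\infty}\frac{\log\mu(T_n(U))}{n}.\tag{1}$$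
The uniform entropy $h_U(\phi)$ is Bowen's topological entropy of $\phi$ as a uniformly continuous self-map of the uniform space $G$. For continuous endomorphisms of LCA groups it is given by
$$h_U(\phi)=\sup_{U\in\mathcal C(G)}\ \limsup_{n\to\infty}\ -\frac{\log\mu(C_n(\phi,U))}{n}.\tag{2}$$
Let $\widehat G$ be the Pontryagin dual and $\widehat\phi:\widehat G\to\widehat G$, $\chi\mapsto\chi\circ\phi$, the dual endomorphism.

**Theorem 1.** For every LCA group $G$ and every continuous endomorphism $\phi$ of $G$,
$$h_A(\phi)=h_U(\widehat\phi)\in[0,\infty].$$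

In the language of the source, let $\mathrm{Flow}(\mathfrak{LCA})$ be the category of pairs $(G,\phi)$ as above. The pair $(h_A,h_U)$ satisfies the Bridge Theorem on a subcategory $\mathcal F$ if $h_A(\phi)=h_U(\widehat\phi)$ for all $(G,\phi)$ in $\mathcal F$. Question 4.1 of "New and old facts about entropy in uniform spaces and topological groups" asks whether this holds on all of $\mathrm{Flow}(\mathfrak{LCA})$; there the positive answer is recorded as known for finite-dimensional real vector spaces, for discrete torsion abelian groups and for discrete abelian groups. Theorem 1 says that the answer is yes. Nothing is assumed about $\phi$ (it need not be injective, open or proper) or about $G$ (it need not be metrizable, $\sigma$-compact or totally disconnected). The only fact about $h_U$ that we shall use is formula (2).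

## 2. Growing sums and shrinking intersections

The two sides of Theorem 1 measure different things on different groups. On $G$ we add up the images of a set $U$ under the powers of $\phi$ and ask how fast the sum $T_n(U)$ grows. On $\widehat G$ we fix a neighbourhood $V$ of $0$, collect in
$$C_n(V):=C_n(\widehat\phi,V)=V\cap\widehat\phi^{-1}(V)\cap\dots\cap\widehat\phi^{-(n-1)}(V)$$
the characters whose orbit stays in $V$ at the times $0,\dots,n-1$, and ask how fast this set shrinks. In both definitions the neighbourhood is fixed first and $n\to\infty$ afterwards. This order of quantifiers is where the difficulty lies.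

Two monotonicity facts will be used constantly. If $U\subseteq U'$ then $T_n(U)\subseteq T_n(U')$, so in (1) only large $U$ matter. If $V\subseteq V'$ then $C_n(V)\subseteq C_n(V')$, so in (2) only small $V$ matter. Replacing $\mu$ by $c\mu$ changes the quotients in (1) and (2) by $\pm\frac{\log c}{n}\to0$, so neither entropy depends on the normalisation. Since $T_n(U)\supseteq U$ has measure at least $\mu(U)>0$, we have $h_A(\phi)\ge0$.

**Conventions.** Characters take values in the unit circle of $\mathbb C$, and $\widehat G$ carries the compact-open topology: a base of neighbourhoods of $0$ is given by the sets $\{\chi:|\chi(x)-1|\le\delta\ \forall x\in K_0\}$ with $K_0\subseteq G$ compact and $\delta>0$. We write $\widehat G$ additively. Further $\mathbb T=\mathbb R/\mathbb Z$, and $\|\theta\|$ is the distance of $\theta$ to $0$ in $\mathbb T$. Fix $\mu$ on $G$ and let $\widehat\mu$ be the dual Haar measure on $\widehat G$, so that Plancherel and Fourier inversion hold without constants. For a finite positive Radon measure $m$ put $\widehat m(\chi)=\int\chi\,dm$, and for $g\in L^1(G)$ write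 $\widehat g=\widehat{g\mu}$. Then
$$\widehat{m*m'}=\widehat m\,\widehat{m'},\qquad \widehat{\alpha_*m}(\chi)=\int\chi\circ\alpha\,dm=\widehat m(\widehat\alpha(\chi))\tag{3}$$
for every continuous endomorphism $\alpha$ of $G$. Dualising reverses products, $\widehat{\alpha\alpha'}=\widehat{\alpha'}\,\widehat{\alpha}$. In particular $\widehat{\phi^i}=\widehat\phi^{\,i}$, and the dual of a topological automorphism is a topological automorphism.

**Textbook facts** (Hewitt–Ross, *Abstract Harmonic Analysis*; Rudin, *Fourier Analysis on Groups*).

1. A compactly generated LCA group is topologically isomorphic to $\mathbb R^a\times\mathbb Z^b\times K$ with $K$ compact. Its dual is $\mathbb R^a\times\mathbb T^b\times\widehat K$ with $\widehat K$ discrete; the character $(\xi,\theta,\eta)$ sends $(x,k,\kappa)$ to $e^{2\pi i(x\cdot\xi+k\cdot\theta)}\eta(\kappa)$.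
2. If $H\le G$ is an open subgroup, the restriction map $\rho:\widehat G\to\widehat H$ is a continuous open surjection with compact kernel $H^\perp=\{\chi:\chi|_H=1\}$.
3. Plancherel; Fourier inversion; Riemann–Lebesgue ($\widehat g\in C_0(\widehat G)$ for $g\in L^1(G)$); Weil's formula, which integrates over a group by integrating first over the cosets of a closed subgroup and then over the quotient.

## 3. Multiplication maps on $\mathbb R$ and $\mathbb Z$

**Example: $G=\mathbb R$, $\phi(x)=sx$.** With $U=[-R,R]$ the sum $T_n(U)$ is the interval $[-R\Sigma_n,R\Sigma_n]$, where $\Sigma_n=\sum_{i<n}|s|^i$. The dual map is again $\xi\mapsto s\xi$ on $\mathbb R$, and for $V=[-r,r]$ we get $C_n(V)=\{|\xi|\le r/\max(1,|s|^{n-1})\}$. Both entropies equal $\log\max(1,|s|)$. The product of the two measures is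
$$\mu(T_n(U))\,\widehat\mu(C_n(V))=4Rr\,\frac{\Sigma_n}{\max(1,|s|^{n-1})}.$$
For $|s|\ne1$ it stays between positive constants, but for $s=1$ it equals $4Rrn$. So the product is not bounded in general, for any choice of $V$; what matters is that it is $e^{o(n)}$.

**Example: $G=\mathbb Z$, $\phi(x)=2x$.** Let $U=\{-N,\dots,N\}$ with $N\ge 1$. For $N=1$ the sums $\sum_{i<n}2^ix_i$ with $x_i\in\{-1,0,1\}$ are exactly the integers of absolute value at most $2^n-1$. The set for general $N$ is the $N$-fold sum of that one, so $|T_n(U)|=2N(2^n-1)+1$ and $h_A(\phi)=\log2$. On the dual side we have $\theta\mapsto2\theta$ on $\mathbb T$. Take $V=\{\|\theta\|\le r\}$ with $r<\frac13$. If $\theta\in[-r,r]$ and $\|2\theta\|\le r$, then $|2\theta|\le2r<1-r$, so $2\theta$ cannot be within $r$ of $\pm1$ and hence $|2\theta|\le r$ as a real number. By induction $C_n(V)$ is the arc $|\theta|\le r2^{-(n-1)}$, of measure $2r\,2^{-(n-1)}$. Since small $V$ suffice, $h_U(\widehat\phi)=\log2$.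

In both examples the measure of $T_n(U)$ and the inverse of the measure of $C_n(V)$ agree up to a subexponential factor. This suggests comparing $\mu(T_n(U))$ with $1/\widehat\mu(C_n(V))$ directly.

## 4. Torsion groups, where the product is exactly $1$

There is a class of groups where this comparison is an identity. Let $L\le G$ be a compact open subgroup. A character that is non-trivial on $L$ has integral $0$ over $L$, so $\widehat{\mathbf 1_L}=\mu(L)\mathbf 1_{L^\perp}$, and Plancherel gives $\mu(L)=\mu(L)^2\,\widehat\mu(L^\perp)$, that is
$$\mu(L)\,\widehat\mu(L^\perp)=1.\tag{4}$$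

Now let $G$ be discrete and torsion, and let $F\le G$ be a finite subgroup. Then $T_n(F)$ is a finite subgroup, and a character $\chi$ is trivial on $T_n(F)$ if and only if $\widehat\phi^{\,i}(\chi)=\chi\circ\phi^i$ is trivial on $F$ for all $i<n$. Hence
$$T_n(F)^\perp=C_n(F^\perp),\qquad \mu(T_n(F))\,\widehat\mu(C_n(F^\perp))=1.$$
The set $F^\perp$ is in $\mathcal C(\widehat G)$: it is closed in the compact group $\widehat G$, and it is open because the values of characters on $F$ are $|F|$-th roots of unity, so being close to $1$ on $F$ means being equal to $1$ on $F$. Every finite $U\subseteq G$ lies in a finite subgroup $F$, since $G$ is torsion. Every neighbourhood of $0$ in $\widehat G$ contains a set $\{|\chi-1|\le\delta\text{ on }K_0\}$ with $K_0$ finite, hence contains $F^\perp$ for $F=\langle K_0\rangle$. By monotonicity, both suprema (1) and (2) may be taken over finite subgroups $F$ and their annihilators, and Theorem 1 follows for such $G$. For example, for the right shift on $\bigoplus_{\mathbb N}\mathbb Z/2$ and $F=\langle e_0,\dots,e_{p-1}\rangle$ we get $|T_n(F)|=2^{n+p-1}$, and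 both entropies are $\log2$.

## 5. Polars lose control after about $1/\delta$ steps

In $\mathbb Z$ or $\mathbb R$ there are no large compact subgroups, and the natural substitute for the annihilator of $U$ is the polar
$$P_\delta(U)=\{\chi\in\widehat G:\ |\chi(u)-1|\le\delta\ \ \forall u\in U\}.$$
Let us repeat the argument. Let $\chi\in C_n(P_\delta(U))$ and $t=\sum_{i<n}\phi^i(u_i)\in T_n(U)$. Then $\chi(t)=\prod_{i<n}(\widehat\phi^{\,i}\chi)(u_i)$ is a product of $n$ unit complex numbers, each within $\delta$ of $1$, so
$$|\chi(t)-1|\le n\delta .$$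
If we allow $\delta$ to depend on $n$, this is good. Replace $\delta$ by $\delta/n$ with $\delta<1$ fixed and write $T=T_n(U)$. For $\chi\in C_n(P_{\delta/n}(U))$ we get $\mathrm{Re}\,\widehat{\mathbf 1_T}(\chi)\ge(1-\delta)\mu(T)$, and Plancherel gives $\mu(T)\ge(1-\delta)^2\mu(T)^2\,\widehat\mu\big(C_n(P_{\delta/n}(U))\big)$, so
$$\mu(T_n(U))\,\widehat\mu\big(C_n(P_{\delta/n}(U))\big)\le(1-\delta)^{-2}.$$
But the neighbourhood $P_{\delta/n}(U)$ shrinks with $n$, and in (2) the limit in $n$ is taken with $V$ fixed.

With $V$ fixed the argument breaks. Take $G=\mathbb Z$, $\phi=\mathrm{id}$, $U=\{-N,\dots,N\}$ with $N\ge 1$. Then $T_n(U)=\{-nN,\dots,nN\}$ and $C_n(V)=V$ for all $n$. The transform of the indicator is $\widehat{\mathbf 1_{T_n(U)}}(\theta)=\sin((2nN+1)\pi\theta)/\sin\pi\theta$, which vanishes at $\theta=\frac1{2nN+1}$, and for large $n$ this point lies in any given $V$. So $\widehat{\mathbf 1_{T_n(U)}}$ is not close to $\mu(T_n(U))$ on $C_n(V)$.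

The polar argument keeps an additive error per summand, and additive errors add up to something larger than the quantity $1$ they are compared with. Our budget is different: we may lose a *multiplicative* factor $e^{\varepsilon}$ per summand, because $e^{\varepsilon n}$ disappears after taking logarithms, dividing by $n$ and letting $\varepsilon\to0$. So we want a function attached to $T_n(U)$ whose Fourier transform is a product of $n$ factors. The indicator of a sumset is not such a function, but the law of a sum of independent random variables is. Take $X_0,\dots,X_{n-1}$ independent with density $g$ on $G$, and let $\nu$ be the law of $\sum_i\phi^i(X_i)$. By (3), $\widehat\nu(\chi)=\prod_i\widehat g(\widehat\phi^{\,i}\chi)$ exactly. The rest of the proof consists of choosing $g$ well, once for each inequality.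

## 6. A bound uniform over finite families of endomorphisms

The random-sum argument never uses that the maps are powers of one $\phi$, so we state it for general finite families.

**Definition.** An *admissible family* is a finite family $\alpha=(\alpha_i)_{i\in I}$ of continuous endomorphisms of $G$, repetitions allowed, with $|I|=n\ge1$, such that at least one member is a topological automorphism $\beta$. For $U\in\mathcal C(G)$ and $V\in\mathcal C(\widehat G)$ put
$$T_\alpha(U)=\sum_{i\in I}\alpha_i(U),\qquad C_\alpha(V)=\bigcap_{i\in I}\widehat\alpha_i^{-1}(V).$$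

The family $(\mathrm{id},\phi,\dots,\phi^{n-1})$ is admissible with $\beta=\mathrm{id}$, and it gives $T_n(U)$ and $C_n(V)$. The one-member family consisting of the zero map on $\mathbb R$ is not admissible. For it $T_\alpha(U)=\{0\}$ has measure $0$ and $C_\alpha(V)=\mathbb R$ has measure $\infty$, and the product makes no sense. For admissible families this cannot happen. The set $T_\alpha(U)$ is compact, being a continuous image of $U^n$, and it contains the neighbourhood $\beta(U)$ of $0$, because $0\in U$. The set $C_\alpha(V)$ is closed, is a neighbourhood of $0$ because every $\widehat\alpha_i$ is continuous, and lies in the compact set $\widehat\beta^{-1}(V)$. So both have finite positive measure.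

**Theorem 2.** Let $G$ be an LCA group and $\varepsilon>0$.

**(a)** For every $U\in\mathcal C(G)$ there is $V\in\mathcal C(\widehat G)$ such that for every admissible family $\alpha$ of length $n$: $\ \mu(T_\alpha(U))\,\widehat\mu(C_\alpha(V))\le e^{\varepsilon n}$.

**(b)** For every $V\in\mathcal C(\widehat G)$ there is $U\in\mathcal C(G)$ such that for every admissible family $\alpha$ of length $n$: $\ \mu(T_\alpha(U))\,\widehat\mu(C_\alpha(V))\ge e^{-\varepsilon n}$.

The point is that $V$ in (a) and $U$ in (b) depend neither on $\alpha$ nor on $n$.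

**Proof of Theorem 1 from Theorem 2.** Apply Theorem 2 to $(\mathrm{id},\phi,\dots,\phi^{n-1})$ for all $n$ at once.

For $h_A(\phi)\le h_U(\widehat\phi)$, let $U\in\mathcal C(G)$ and $\varepsilon>0$ and take $V$ from (a). For all $n$,
$$\tfrac1n\log\mu(T_n(U))\le-\tfrac1n\log\widehat\mu(C_n(V))+\varepsilon .$$
Since $V$ is fixed, taking $\limsup_n$ gives $\limsup_n\frac1n\log\mu(T_n(U))\le h_U(\widehat\phi)+\varepsilon$. Take the supremum over $U$ and let $\varepsilon\to0$.

For $h_U(\widehat\phi)\le h_A(\phi)$, let $V\in\mathcal C(\widehat G)$ and $\varepsilon>0$ and take $U$ from (b). For all $n$,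
$$-\tfrac1n\log\widehat\mu(C_n(V))\le\tfrac1n\log\mu(T_n(U))+\varepsilon .$$
Take $\limsup_n$, then the supremum over $V$, then $\varepsilon\to0$. $\blacksquare$

It remains to prove Theorem 2.

## 7. The law of a random sum and its Fourier transform

**Lemma 3.** Let $g\ge0$ be a probability density on $G$ that vanishes outside a $\sigma$-compact open subgroup $H$, let $f=\widehat g$, let $\alpha$ be an admissible family, and let $\nu$ be the convolution of the measures $(\alpha_i)_*(g\mu)$, $i\in I$. Then $\nu$ is a probability measure with
$$\widehat\nu(\chi)=\prod_{i\in I}f(\widehat\alpha_i(\chi)),\tag{5}$$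
and $\nu$ is absolutely continuous. If $g\in L^2(G)$, its density lies in $L^1\cap L^2$. If $g\in C_0(G)$, its density may be taken continuous.

*Proof.* Formula (5) is (3) applied $n$ times. For the density we use the automorphism $\beta$ in the family. The measure $\beta_*\mu$ is a Haar measure, so $\beta_*\mu=c\mu$ with a constant $c>0$, and $\beta_*(g\mu)=\tilde g\mu$ with $\tilde g=c\cdot g\circ\beta^{-1}$. Let $\tau$ be the convolution of the remaining $n-1$ measures, with $\tau=\delta_0$ if $n=1$. It is a Radon probability measure, carried by a $\sigma$-compact set, namely the sum of the sets $\alpha_i(H)$ over the remaining indices. For a Borel set $A$, Fubini (on $\sigma$-compact sets, where the measures are $\sigma$-finite) gives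
$$\nu(A)=\iint\mathbf 1_A(x+z)\,\tilde g(x)\,d\mu(x)\,d\tau(z)=\int_A\Big(\int\tilde g(y-z)\,d\tau(z)\Big)d\mu(y).$$
So $\nu$ has density $\tilde g*\tau$, $y\mapsto\int\tilde g(y-z)\,d\tau(z)$. If $g\in L^2$ then $\tilde g\in L^2$, and by Minkowski $\|\tilde g*\tau\|_2\le\|\tilde g\|_2$. If $g\in C_0(G)$ then $\tilde g\in C_0(G)$ is uniformly continuous, and $|(\tilde g*\tau)(y)-(\tilde g*\tau)(y')|\le\sup_z|\tilde g(y-z)-\tilde g(y'-z)|$ shows that $\tilde g*\tau$ is continuous. $\blacksquare$

We write $\nu$ for the density as well. The hypothesis on $H$ holds in both uses below, where $H$ is compactly generated.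

## 8. The upper bound: a density with slowly varying logarithm and nonnegative transform

The plan for (a) is to look at $\nu$ at the point $0$ from both sides. From $G$: if $\nu$ is nearly as large on $T_\alpha(U)$ as at $0$, then $\nu(0)\,\mu(T_\alpha(U))$ cannot much exceed the total mass $1$. From $\widehat G$: $\nu(0)=\int\widehat\nu$, and this is at least about $\widehat\mu(C_\alpha(V))$ if $\widehat\nu\ge0$ everywhere and $\widehat\nu$ is not small on $C_\alpha(V)$. So $g$ should satisfy two conditions: shifting by $u\in U$ costs at most a factor near $1$, *at every point*; and $\widehat g\ge0$.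

Familiar densities on $\mathbb R$ fail one condition or the other. The uniform density on $[-R,R]$ fails both: just inside the edge a shift drops the value to $0$, and the transform $\frac{\sin2\pi R\xi}{2\pi R\xi}$ is negative for $\frac1{2R}<\xi<\frac1R$. A Gaussian $g(x)=Ce^{-\lambda x^2}$ has a positive transform, but $g(x+u)/g(x)=e^{-\lambda(2xu+u^2)}$ tends to $0$ as $x\to\infty$ if $u>0$. The two-sided exponential $e^{-\lambda|x|}$ satisfies both: its logarithm is Lipschitz with constant $\lambda$, and its transform is positive.

**Proof of Theorem 2(a).** Let $U\in\mathcal C(G)$ and $\varepsilon>0$.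

**Step 1.** *This step builds $g$ with a small cost of shifting by $U$.* Let $H$ be the subgroup generated by $U$. It is open, since $U$ is a neighbourhood of $0$, and compactly generated, so we may identify $H=\mathbb R^a\times\mathbb Z^b\times K$. As $U$ is compact, $U\subseteq[-R,R]^a\times\{-N,\dots,N\}^b\times K$ for some $R,N$. For $\lambda>0$ put
$$g(x,k,\kappa)=c_\lambda\prod_{j=1}^ae^{-\lambda|x_j|}\prod_{j=1}^be^{-\lambda|k_j|}\quad\text{on }H,\qquad g=0\quad\text{on }G\setminus H,$$
with $c_\lambda$ such that $\int g\,d\mu=1$. Since $K$ is compact, $g|_H\in C_0(H)$, and since $H$ is open and closed, $g\in C_0(G)$. For $x\in H$ and $u\in U$ the triangle inequality in each coordinate gives $g(x+u)\ge e^{-\lambda(aR+bN)}g(x)$. For $x\notin H$ also $x+u\notin H$, and both sides vanish. Fix $\lambda$ so small that $\lambda(aR+bN)\le\varepsilon/2$, and put $c=e^{-\varepsilon/2}$. Then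
$$g(x+u)\ge c\,g(x)\qquad(x\in G,\ u\in U).\tag{6}$$

**Step 2.** *This step computes $f=\widehat g$ and defines $V$.* As $g$ vanishes off $H$, $\widehat g(\chi)$ depends only on $\chi|_H$, so $f=f_H\circ\rho$ with $\rho:\widehat G\to\widehat H=\mathbb R^a\times\mathbb T^b\times\widehat K$ the restriction. The restriction of $\mu$ to $H$ is a multiple of the product of Lebesgue measure, counting measure and normalised Haar measure on $K$, so $g$ is a product of normalised densities and $f_H$ is the product of their transforms. On $\mathbb R$ the density $\frac\lambda2e^{-\lambda|x|}$ has transform $\frac{\lambda^2}{\lambda^2+4\pi^2\xi^2}$. On $\mathbb Z$, with $s=e^{-\lambda}$, the density is $\frac{1-s}{1+s}s^{|k|}$. Summing geometric series gives $\sum_ks^{|k|}e^{2\pi ik\theta}=\frac{1-s^2}{|1-se^{2\pi i\theta}|^2}$, so the transform is $\frac{(1-s)^2}{|1-se^{2\pi i\theta}|^2}$. On $K$ the integral of $\eta$ is $1$ if $\eta=0$ and $0$ otherwise. Hence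
$$f_H(\xi,\theta,\eta)=\prod_j\frac{\lambda^2}{\lambda^2+4\pi^2\xi_j^2}\ \prod_j\frac{(1-e^{-\lambda})^2}{|1-e^{-\lambda}e^{2\pi i\theta_j}|^2}\ \mathbf 1_{\{\eta=0\}}.$$
We read off that $f$ is continuous, $0\le f\le1$ and $f(0)=1$. Also $f_H\in L^1(\widehat H)$: it is integrable in each $\xi_j$, bounded on $\mathbb T^b$, and lives on the single point $\eta=0$ of the discrete group $\widehat K$. Since $\rho$ induces a topological isomorphism $\widehat G/H^\perp\cong\widehat H$ and $H^\perp$ is compact, Weil's formula gives $\int f\,d\widehat\mu=\mathrm{const}\cdot\int f_H<\infty$, so $f\in L^1(\widehat G)$. Put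
$$V=\{\chi\in\widehat G:\ f(\chi)\ge e^{-\varepsilon/2}\}.$$
It is a neighbourhood of $0$ because $f(0)=1$ and $f$ is continuous, and it is compact because $f\in C_0(\widehat G)$ by Riemann–Lebesgue. So $V\in\mathcal C(\widehat G)$, and $V$ depends only on $U$ and $\varepsilon$.

Now let $\alpha$ be admissible of length $n$ and let $\nu$ be as in Lemma 3, with continuous density.

**Step 3.** *This step bounds $\nu(0)$ from below by $\widehat\mu(C_\alpha(V))$.* By (5) and $0\le f\le1$ we have $0\le\widehat\nu\le f\circ\widehat\beta$, and $f\circ\widehat\beta\in L^1(\widehat G)$ because $\widehat\beta$ is a topological automorphism. So $\widehat\nu$ is integrable, $\nu$ is continuous, and inversion holds at every point, in particular at $0$: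
$$\nu(0)=\int_{\widehat G}\prod_{i\in I}f(\widehat\alpha_i(\chi))\,d\widehat\mu(\chi)\ \ge\ e^{-\varepsilon n/2}\,\widehat\mu(C_\alpha(V)).\tag{7}$$
For the inequality, discard the complement of $C_\alpha(V)$, which is allowed since the integrand is nonnegative everywhere. On $C_\alpha(V)$ each $\widehat\alpha_i(\chi)$ lies in $V$, so each of the $n$ factors is at least $e^{-\varepsilon/2}$.

**Step 4.** *This step shows that $\nu$ is nearly as large on $T_\alpha(U)$ as at $0$.* Let $t=\sum_i\alpha_i(u_i)$ with $u_i\in U$. The measure $\delta_{-u_i}*(g\mu)$ has density $x\mapsto g(x+u_i)$, so (6) says $\delta_{-u_i}*(g\mu)\ge c\,g\mu$ as measures. Push forward by $\alpha_i$, which preserves inequalities between measures: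
$$\delta_{-\alpha_i(u_i)}*(\alpha_i)_*(g\mu)\ \ge\ c\,(\alpha_i)_*(g\mu).$$
Convolve these $n$ inequalities; convolution of positive measures is monotone in each argument. The result is
$$\delta_{-t}*\nu\ \ge\ c^n\,\nu .$$
In terms of densities, the continuous function $y\mapsto\nu(y+t)-c^n\nu(y)$ is the density of a positive measure. If it were negative at some point, it would be negative on a non-empty open set of finite measure, a contradiction. So $\nu(y+t)\ge c^n\nu(y)$ for all $y$, and $y=0$ gives
$$\nu(t)\ge e^{-\varepsilon n/2}\,\nu(0)\qquad(t\in T_\alpha(U)).\tag{8}$$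

**Step 5.** *This step combines the two estimates.* Integrate (8) over $T_\alpha(U)$ and use (7):
$$1\ \ge\int_{T_\alpha(U)}\nu\,d\mu\ \ge\ e^{-\varepsilon n/2}\,\nu(0)\,\mu(T_\alpha(U))\ \ge\ e^{-\varepsilon n}\,\widehat\mu(C_\alpha(V))\,\mu(T_\alpha(U)).\qquad\blacksquare$$

Note where the maps $\alpha_i$ were handled: the inequality (6) lives on $G$ before any map is applied, and pushing it forward costs nothing, whatever $\alpha_i$ is. This is why no injectivity or openness is needed.

## 9. The lower bound: a box density and a cover by small translates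

For (b) we want $T_\alpha(U)$ to be large. Here the box density $g=\mathbf 1_U/\mu(U)$ is right: then $\nu$ lives on $T_\alpha(U)$, and Cauchy–Schwarz gives $1\le\mu(T_\alpha(U))\int\nu^2$. By Plancherel and (5) it remains to show
$$\int_{\widehat G}\prod_{i\in I}|f(\widehat\alpha_i(\chi))|^2\,d\widehat\mu(\chi)\ \le\ e^{\varepsilon n}\,\widehat\mu(C_\alpha(V)).\tag{9}$$

A first try is this. If $U$ is large, $|f|^2$ is at most $1$ on $V$ and at most a small number $\omega$ outside, so $|f|^2\le\mathbf 1_V+\omega$. Expanding the product gives a sum over subsets $S\subseteq I$ of $\omega^{|S|}\,\widehat\mu\big(\bigcap_{i\notin S}\widehat\alpha_i^{-1}(V)\big)$. The conditions with $i\in S$ have been dropped, and the remaining set may be far larger than $C_\alpha(V)$. For $S=I$ it is all of $\widehat G$, which has infinite measure unless $G$ is discrete. So the small part of $|f|^2$ must not be bounded by a constant. The remedy is to keep a constraint on every index: bound the small part by a countable sum of indicators of *translates of one small set* $E$ with $E-E\subseteq V$, with weights whose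 total is close to $1$. An intersection of sets $\widehat\alpha_i^{-1}(z_i+E)$ is, up to translation, contained in $C_\alpha(V)$, no matter what the $z_i$ are.

**Proof of Theorem 2(b).** Let $V\in\mathcal C(\widehat G)$ and $\varepsilon>0$.

**Step 1.** *This step reduces to a group with coordinates and finds the small set.* Choose a neighbourhood $W$ of $0$ in $\widehat G$ with $W-W\subseteq V$. There are a compact $K_0\subseteq G$ and $\delta>0$ with
$$\{\chi:\ |\chi(x)-1|\le\delta\ \ \forall x\in K_0\}\subseteq W.$$
Let $H$ be the subgroup generated by $K_0$ and some compact neighbourhood of $0$. It is open and compactly generated; write $H=\mathbb R^a\times\mathbb Z^b\times K$, $\widehat H=\mathbb R^a\times\mathbb T^b\times\widehat K$, and let $\rho:\widehat G\to\widehat H$ be the restriction. The set $W'=\{\eta\in\widehat H:|\eta(x)-1|\le\delta\ \forall x\in K_0\}$ is a neighbourhood of $0$ in $\widehat H$, and $\rho^{-1}(W')\subseteq W$, because the condition involves only the values on $K_0\subseteq H$. As $\widehat K$ is discrete, we may choose an integer $q\ge1$ so large that, with $r=\frac1{2q}$,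
$$B:=\{(\xi,\theta,\eta)\in\widehat H:\ |\xi_j|\le r,\ \|\theta_j\|\le r,\ \eta=0\}\subseteq W'.$$
Put $E=\rho^{-1}(B)$. It is closed, $E\subseteq W$, and hence $E-E\subseteq V$.

**Step 2.** *This step introduces the box density.* For $R>0$ and an integer $N\ge1$ put
$$U=U_{R,N}=[-R,R]^a\times\{-N,\dots,N\}^b\times K,\qquad g=\mathbf 1_U/\mu(U).$$
Since $H$ is open in $G$, $U\in\mathcal C(G)$. As in Section 8, $f=\widehat g=f_H\circ\rho$, now with
$$f_H(\xi,\theta,\eta)=\prod_j\frac{\sin2\pi R\xi_j}{2\pi R\xi_j}\ \prod_j\frac{\sin(2N+1)\pi\theta_j}{(2N+1)\sin\pi\theta_j}\ \mathbf 1_{\{\eta=0\}},$$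
each factor being $1$ at $0$: they are the averages of $e^{2\pi ix\xi_j}$ over $[-R,R]$ and of $e^{2\pi ik\theta_j}$ over $\{-N,\dots,N\}$. In particular each factor has absolute value at most $1$.

**Step 3.** *This step bounds $|f_H|^2$ by a weighted sum of translates of $B$.* We claim that for $R,N$ large there are countably many $y_j\in\widehat H$ and weights $a_j\ge0$ with
$$|f_H|^2\le\sum_ja_j\,\mathbf 1_{y_j+B},\qquad\sum_ja_j\le e^\varepsilon.\tag{10}$$

*One real coordinate.* Cover $\mathbb R$ by the intervals $2kr+[-r,r]$, $k\in\mathbb Z$. On the interval with $k=0$ the squared factor is at most $1$. On the interval with $k\ne0$ we have $|\xi|\ge(2|k|-1)r$, so the squared factor is at most $(2\pi R(2|k|-1)r)^{-2}$. Since $\sum_{k\ge1}(2k-1)^{-2}=\frac{\pi^2}8$, the bounds sum to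
$$1+2\cdot\frac1{4\pi^2R^2r^2}\cdot\frac{\pi^2}8=1+\frac1{16R^2r^2}.$$

*One circle coordinate.* The arcs $2kr+[-r,r]$, $k=0,\dots,q-1$, cover $\mathbb T$, since $2r=\frac1q$. For $k=0$ the squared factor is at most $1$. For $1\le k\le q-1$ the arc runs from $(2k-1)r\ge r$ to $(2k+1)r\le(2q-1)r=1-r$, so $\|\theta\|\ge r$ on it. Then $|\sin\pi\theta|\ge2\|\theta\|\ge2r$, and the squared factor is at most $(2(2N+1)r)^{-2}$. The bounds sum to at most $1+q\,(2(2N+1)r)^{-2}$.

In each coordinate the squared factor is therefore at most a weighted sum of indicators of translates of $[-r,r]$. Multiply these majorants over the $a+b$ coordinates, together with $\mathbf 1_{\{\eta=0\}}$. A product of such indicators is the indicator of a translate of $B$ by an element with $\eta=0$, and the total weight is the product of the total weights: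
$$\sum_ja_j\ \le\ \Big(1+\frac1{16R^2r^2}\Big)^a\Big(1+\frac q{(2(2N+1)r)^2}\Big)^b .$$
With $q,r$ fixed, this tends to $1$ as $R,N\to\infty$, which proves the claim. Fix such $R,N$. This fixes $U$, which depends only on $V$ and $\varepsilon$.

**Step 4.** *This step lifts (10) to $\widehat G$.* As $\rho$ is surjective, choose $z_j\in\widehat G$ with $\rho(z_j)=y_j$. Then $\rho^{-1}(y_j+B)=z_j+E$, and composing (10) with $\rho$ gives
$$|f|^2\le\sum_ja_j\,\mathbf 1_{z_j+E},\qquad E-E\subseteq V,\qquad\sum_ja_j\le e^\varepsilon.\tag{11}$$

**Step 5.** *This step proves (9).* Let $\alpha$ be admissible of length $n$ and $\nu$ as in Lemma 3. By (5) and (11), expanding the product of $n$ sums and integrating term by term (all terms are nonnegative and there are countably many),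
$$\int|\widehat\nu|^2\,d\widehat\mu=\int\prod_{i\in I}|f(\widehat\alpha_i(\chi))|^2\,d\widehat\mu(\chi)\ \le\ \sum_{(j_i)_{i\in I}}\Big(\prod_{i\in I}a_{j_i}\Big)\,\widehat\mu\Big(\bigcap_{i\in I}\widehat\alpha_i^{-1}(z_{j_i}+E)\Big).$$
Let $M=\bigcap_i\widehat\alpha_i^{-1}(z_{j_i}+E)$ be one of these closed sets. If $M$ is empty, its measure is $0$. Otherwise pick $\chi_0\in M$. For $\chi\in M$ and every $i$, both $\widehat\alpha_i(\chi)$ and $\widehat\alpha_i(\chi_0)$ lie in $z_{j_i}+E$, so $\widehat\alpha_i(\chi-\chi_0)\in E-E\subseteq V$. Thus $M-\chi_0\subseteq C_\alpha(V)$, and by translation invariance $\widehat\mu(M)\le\widehat\mu(C_\alpha(V))$. Therefore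
$$\int|\widehat\nu|^2\,d\widehat\mu\ \le\ \Big(\sum_ja_j\Big)^n\widehat\mu(C_\alpha(V))\ \le\ e^{\varepsilon n}\,\widehat\mu(C_\alpha(V)).$$

**Step 6.** *This step returns to $G$ by Cauchy–Schwarz.* The measure $(\alpha_i)_*(g\mu)$ is supported in the compact set $\alpha_i(U)$, so $\nu$ is supported in $T_\alpha(U)$. Since $g\in L^2$, Lemma 3 gives $\nu\in L^1\cap L^2$, so Plancherel applies:
$$1=\Big(\int_{T_\alpha(U)}\nu\,d\mu\Big)^2\le\mu(T_\alpha(U))\int\nu^2\,d\mu=\mu(T_\alpha(U))\int|\widehat\nu|^2\,d\widehat\mu\ \le\ e^{\varepsilon n}\,\mu(T_\alpha(U))\,\widehat\mu(C_\alpha(V)).\qquad\blacksquare$$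

This completes the proof of Theorem 2, and with it that of Theorem 1.

## 10. Nets of families, monoid actions, and the dual form

Because $V$ and $U$ in Theorem 2 do not depend on the family, the passage from Theorem 2 to Theorem 1 works for any net of families.

**Theorem 4.** Let $G$ be an LCA group and let $(\alpha^{(j)})_{j\in J}$ be a net of admissible families of continuous endomorphisms of $G$, of lengths $n_j$. Then, with dual Haar measures $\mu,\widehat\mu$,
$$\sup_{U\in\mathcal C(G)}\limsup_j\frac{\log\mu(T_{\alpha^{(j)}}(U))}{n_j}=\sup_{V\in\mathcal C(\widehat G)}\limsup_j-\frac{\log\widehat\mu(C_{\alpha^{(j)}}(V))}{n_j}.$$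
The same equality holds with both $\limsup$ replaced by $\liminf$. If $n_j\to\infty$, each side is independent of the normalisation of its Haar measure, so the two measures may be normalised separately.

*Proof.* Given $U$ and $\varepsilon$, take $V$ from Theorem 2(a). For all $j$,
$$\frac1{n_j}\log\mu(T_{\alpha^{(j)}}(U))\le-\frac1{n_j}\log\widehat\mu(C_{\alpha^{(j)}}(V))+\varepsilon.$$
Taking $\limsup_j$ (or $\liminf_j$) on both sides bounds the left side by the right-hand supremum of the theorem plus $\varepsilon$. Take the supremum over $U$ and let $\varepsilon\to0$; this is "$\le$". Given $V$ and $\varepsilon$, take $U$ from Theorem 2(b). For all $j$,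
$$-\frac1{n_j}\log\widehat\mu(C_{\alpha^{(j)}}(V))\le\frac1{n_j}\log\mu(T_{\alpha^{(j)}}(U))+\varepsilon,$$
and the same three operations, with the supremum over $V$, give "$\ge$". Multiplying one of the measures by a constant $c>0$ changes the corresponding quotients by $\pm\frac{\log c}{n_j}$, which tends to $0$ if $n_j\to\infty$. $\blacksquare$

Two special cases. In both the family contains $\mathrm{id}$, so it is admissible.

- *Non-autonomous systems.* For any sequence $\phi_1,\phi_2,\dots$ of continuous endomorphisms take the families $(\mathrm{id},\ \phi_1,\ \phi_2\phi_1,\ \dots,\ \phi_{n-1}\cdots\phi_1)$. The dual families are $(\mathrm{id},\ \widehat\phi_1,\ \widehat\phi_1\widehat\phi_2,\ \dots,\ \widehat\phi_1\cdots\widehat\phi_{n-1})$.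
- *Monoid actions.* Let a monoid $S$ act by continuous endomorphisms $\alpha_s$ of $G$, and let $(F_j)$ be any net of finite subsets of $S$ containing $1$. Take the families $(\alpha_s)_{s\in F_j}$. Neither amenability nor invertibility is required.

**Corollary 5.** For every $(G,\phi)$ in $\mathrm{Flow}(\mathfrak{LCA})$, $h_U(\phi)=h_A(\widehat\phi)$.

*Proof.* Theorem 1 for $(\widehat G,\widehat\phi)$ gives $h_A(\widehat\phi)=h_U(\widehat{\widehat\phi})$. The evaluation map $G\to\widehat{\widehat G}$, $x\mapsto(\chi\mapsto\chi(x))$, is a topological isomorphism by Pontryagin duality. It carries $\phi$ to $\widehat{\widehat\phi}$, because $\chi(\phi(x))=(\widehat\phi\chi)(x)$. Formula (2) is invariant under topological isomorphisms, so $h_U(\widehat{\widehat\phi})=h_U(\phi)$. $\blacksquare$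

## 11. A shift with repetitions: the error $e^{\varepsilon n}$ cannot become $e^{o(n)}$

For the multiplication maps of Section 3 the product of measures was at most linear in $n$, so one may ask whether $e^{\varepsilon n}$ in Theorem 2(a) can be replaced by a subexponential bound. For general admissible families it cannot.

**Proposition 6.** There are $G$ and $U\in\mathcal C(G)$ such that for no $V\in\mathcal C(\widehat G)$ and no function $s(n)=o(n)$ does $\mu(T_\alpha(U))\,\widehat\mu(C_\alpha(V))\le e^{s(n)}$ hold for all admissible families $\alpha$ (of every length $n$).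

*Proof.* Let $G=\mathbb Z^{(\mathbb N)}$, discrete, with counting measure and basis $e_0,e_1,\dots$; let $\sigma(e_j)=e_{j+1}$ and $U=\{0,e_0,-e_0\}$. The dual is $\mathbb T^{\mathbb N}$ with its Haar probability measure, and $(\widehat\sigma\theta)_j=\theta_{j+1}$.

Let $V\in\mathcal C(\mathbb T^{\mathbb N})$. By definition of the product topology, $V$ contains $\{\theta:\|\theta_j\|<\delta,\ 0\le j<p\}$ for some $0<\delta\le\frac12$ and $p\ge1$. Fix an integer $k$ with $(2k+1)\,2\delta\ge e$; since $2\delta\le1$, this forces $k\ge1$. For $m\ge1$ let $\alpha$ consist of $\sigma^0,\dots,\sigma^{m-1}$, each repeated $k$ times. It has length $n=mk$ and is admissible because $\sigma^0=\mathrm{id}$.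

The $k$ copies of $\sigma^j$ contribute to $T_\alpha(U)$ the $k$-fold sum of $\{0,e_j,-e_j\}$, which is $\{xe_j:|x|\le k\}$. So
$$T_\alpha(U)=\Big\{\sum_{j<m}x_je_j:\ |x_j|\le k\Big\},\qquad\mu(T_\alpha(U))=(2k+1)^m.$$
Repetitions do not change the intersection $C_\alpha(V)=\bigcap_{i<m}\widehat\sigma^{-i}(V)$. It contains all $\theta$ with $\|\theta_{i+j}\|<\delta$ for $i<m$, $j<p$, that is, with $\|\theta_l\|<\delta$ for $0\le l<m+p-1$. Hence $\widehat\mu(C_\alpha(V))\ge(2\delta)^{m+p-1}$, and
$$\mu(T_\alpha(U))\,\widehat\mu(C_\alpha(V))\ \ge\ (2\delta)^{p-1}\big((2k+1)2\delta\big)^m\ \ge\ (2\delta)^{p-1}e^m=(2\delta)^{p-1}e^{n/k}.$$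
Here $k$, $\delta$ and $p$ depend only on $V$. If $s(n)=o(n)$, then $s(mk)-m\to-\infty$ as $m\to\infty$, so the right side exceeds $e^{s(n)}$ for large $m$. $\blacksquare$

The proposition is consistent with Theorem 2(a): there $V$ may depend on $\varepsilon$, and here a smaller $V$ means a smaller $\delta$, hence a larger $k$ and a smaller rate $\frac1k$.
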